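# A coloring of $K_n$ that $r$ monochromatic cycles cannot cover

## 1. A blow-up in which every color is throttled by its centers

Fix an integer $r\ge 9$ and put $m=r-4\ge 5$. We have $r$ colors: the $m$ elements of $\mathbb Z_m$, and four more, called $e_0,e_1,d,g$. The letters $i,j,c$ denote elements of $\mathbb Z_m$, and $a,b,t$ denote elements of $\mathbb Z_2$. Let $M\ge 1$ be an integer, put $K=218m$, and let $0\le\rho<K$.

Take $4m$ disjoint sets, called *blobs*: $A_{i,a}$ and $B_{i,a}$ for $i\in\mathbb Z_m$, $a\in\mathbb Z_2$. Every $A_{i,a}$ has $50M$ vertices. Every $B_{i,a}$ has $59M$ vertices, except that $|B_{0,0}|=59M+\rho$. Let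
$$U=\bigcup_{i,a}A_{i,a},\qquad W=\bigcup_{i,a}B_{i,a},\qquad H=U\cup W .$$
So $|U|=100mM$, $|W|=118mM+\rho$, and $|H|=218mM+\rho$. Color the edges inside $H$ as follows.

* Every edge inside $U$ and every edge inside $W$ has color $g$.
* For $x\in A_{i,a}$ and $y\in B_{j,b}$, the edge $xy$ has color $i$ if $i\ne j$ and $a=b$; color $j$ if $i\neq j$ and $a\ne b$; color $e_{a+b}$ if $i=j$.

The color $d$ is not used inside $H$.

We describe the color classes. Let $c\in\mathbb Z_m$. The edge $xy$ above has color $c$ exactly when either $i=c$, $j\ne c$, $a=b$, or $j=c$, $i\ne c$, $a\ne b$. Edges of the first kind join $A_{c,a}$ completely to the blobs $B_{j,a}$ with $j\neq c$. Edges of the second kind join $B_{c,b}$ completely to the blobs $A_{j,b+1}$ with $j\ne c$. So put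
$$P_{c,a}=A_{c,a}\cup\bigcup_{j\ne c}B_{j,a},\qquad Q_{c,b}=B_{c,b}\cup\bigcup_{j\ne c}A_{j,b+1}.$$
The four sets $P_{c,0},P_{c,1},Q_{c,0},Q_{c,1}$ partition $H$, and the color-$c$ graph in $H$ consists of one complete bipartite graph on each. Call $A_{c,a}$ the *center* of $P_{c,a}$ and $B_{c,b}$ the *center* of $Q_{c,b}$; the other side is the *rim*. The rims are
$$P_{c,0}:\ B_{j,0};\qquad P_{c,1}:\ B_{j,1};\qquad Q_{c,0}:\ A_{j,1};\qquad Q_{c,1}:\ A_{j,0}\qquad(\text{all } j\ne c). \tag{1}$$
The color-$e_t$ graph in $H$ consists of $2m$ disjoint complete bipartite graphs, one between $A_{i,a}$ and $B_{i,a+t}$ for each $(i,a)$. In particular, for each $t$, every blob of $W$ lies in exactly one component of color $e_t$ in $H$ and is the whole $W$-side of that component.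

**Example.** Let $m=5$, $c=0$. In color $0$, the center $A_{0,0}$ is joined to the rim $B_{1,0}\cup B_{2,0}\cup B_{3,0}\cup B_{4,0}$; this is $P_{0,0}$. The center $B_{0,0}$ is joined to the rim $A_{1,1}\cup A_{2,1}\cup A_{3,1}\cup A_{4,1}$; this is $Q_{0,0}$. The edges from $A_{0,0}$ to $B_{0,0}$ have color $e_0$, and those from $A_{0,0}$ to $B_{0,1}$ have color $e_1$. Giving the edges between $A_{0,0}$ and $B_{0,0}$ color $0$ instead would fuse $P_{0,0}$ and $Q_{0,0}$ into one component. This is why $e_0,e_1$ are there.

A component in color $c$ has a large rim but only one blob as center, and the center limits every cycle. We use this in the following form.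

**Observation 1.** Let $C$ be a cycle of length at least 3, and let $Y,Z$ be disjoint sets of vertices such that every vertex of $C\cap Y$ has both its neighbors on $C$ in $Z$. Then $|C\cap Y|\le|C\cap Z|$.

**Proof.** Count the edges of $C$ between $C\cap Y$ and $C\cap Z$. There are exactly $2|C\cap Y|$ of them, and each vertex of $C\cap Z$ lies on at most two. $\square$

For instance, a color-$c$ cycle inside $P_{c,a}$ has at most $50M$ vertices on each side. So it covers at most one blob's worth of $U$ and less than one blob's worth of $W$. Each side has $2m$ blobs, while there are only $m+4$ colors in all. Covering a side of $H$ efficiently should therefore require a $g$-cycle on that side, and since no edge between $U$ and $W$ has color $g$, the two sides should require two such cycles.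

## 2. Pokrovskiy's conjecture and its failure for $r\ge 9$

An $r$-coloring of $K_n$ is an arbitrary coloring of its edges with $r$ colors; not every color need be used. A *monochromatic cycle* is a cycle all of whose edges have the same color. By convention, a single vertex and a single edge also count as monochromatic cycles. We ask how many monochromatic cycles, not necessarily disjoint, are needed to cover all $n$ vertices. The *cycle covering number* of an $r$-colored $K_n$ is the least $k$ such that for every $r$-coloring the vertices can be covered by at most $k$ monochromatic cycles.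

The survey "Monochromatic Structures In Edge-Coloured Graphs And Hypergraphs - A Survey" (http://www.cantab.net/users/henry.liu/FLM%20survey.pdf) is the source of the following.

**Conjecture (Pokrovskiy, 2014).** For $r\ge3$ and every $r$-coloring of $K_n$, there are at most $r$ monochromatic cycles, not necessarily disjoint, covering all vertices of $K_n$.

For small $n$ the claim can be checked by hand. If $n\le 2r$, split the vertices into at most $r$ pairs and singletons; every pair is an edge, hence a monochromatic cycle. If $n=2r+1$, there are $r(2r+1)$ edges, so some color has at least $2r+1=n$ edges. That color class is not a forest, so it contains a cycle of length at least $3$. At most $2r-2$ vertices remain, and $r-1$ edges or vertices cover them. So any counterexample has $n\ge 2r+2$.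

For large $n$ the conjecture fails as soon as $r\ge9$.

**Theorem 2.** For every $r\ge 9$ there is $n_0(r)$ such that for every $n\ge n_0(r)$ there is an $r$-coloring of $K_n$ whose vertices cannot be covered by $r$ monochromatic cycles (single vertices and edges count as cycles; cycles need not be disjoint). For the colorings constructed, the minimum number of covering cycles is exactly $r+1$.

Consequently the cycle covering number of $r$-colored $K_n$ is at least $r+1$ for all $r\ge9$ and $n\ge n_0(r)$, and the conjecture, which speaks of every $r\ge 3$ and every $n$, is disproved. The individual cases $3\le r\le 8$ are not settled here.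

## 3. Twin vertices force $r$ cycles, but not $r+1$

There is a simple way to force $r$ cycles, and it contains one half of the construction.

**Example (exactly $r$ cycles).** Let $H_0$ be a set of at least $2r$ vertices with all inner edges of color $r$. For $1\le i\le r-1$ add twins $v_i,v_i'$, joined to all of $H_0$ and to each other in color $i$. For $i<j$ give $v_iv_j'$ and $v_i'v_j$ color $i$, and give $v_iv_j$ and $v_i'v_j'$ color $j$.

Fix a color $c\le r-1$. Every edge of color $c$ has an endpoint in $\{v_c,v_c'\}$. A twin $v_j$ with $j\neq c$ sends color $c$ to exactly one vertex (to $v_c'$ if $c<j$, to $v_c$ if $j<c$), and $v_j'$ likewise (to $v_c$ if $c<j$, to $v_c'$ if $j<c$). A vertex of degree $1$ in a color class is on no cycle of length at least 3 of that color. So a color-$c$ cycle of length at least $3$ lies in $\{v_c,v_c'\}\cup H_0$, and by Observation 1 with $Y=H_0$, $Z=\{v_c,v_c'\}$ it has at most two vertices in $H_0$. Every cycle in the family has at most two twins, and those of color $r$ have none.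

Suppose $r-1$ cycles cover everything. There are $2(r-1)$ twins, so each member contains exactly two twins. No member then has color $r$, and each has at most two vertices in $H_0$. So at most $2(r-1)<|H_0|$ vertices of $H_0$ are covered, a contradiction. On the other hand $r$ cycles suffice: the 4-cycles $hv_ih'v_i'$ with fixed $h,h'\in H_0$, and one cycle of color $r$ on $H_0$.

To gain one more cycle, we want the twins to use up nearly all members of the family while the rest of the graph requires two cycles. That suggests replacing $H_0$ by the set $H$ of Section 1, whose two sides $U$ and $W$ are not connected in color $g$. The edges between $U$ and $W$ must then use the twins' colors, so the cycle that picks up the twins of color $c$ can also pick up a large part of $H$. The components of Section 1 are meant to limit this, and we now check whether they do.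

**Where twins fail.** Take $H$ with twins $v_i,v_i'$ joined to all of $H$ in color $i\in\mathbb Z_m$, twins $p_t,p_t'$ joined to all of $H$ in color $e_t$, and one vertex $u$ joined to all of $H$ in color $d$; color the remaining edges in any way. Then $r$ cycles suffice. In the complete bipartite graph on $P_{i,0}$, the rim has at least $(m-1)\,59M\ge236M$ vertices, so some path starts and ends in the rim and contains the whole center $A_{i,0}$; it needs only $50M+1$ rim vertices. There is such a path in $P_{i,1}$ containing $A_{i,1}$. The vertex $v_i$ followed by the first path, then $v_i'$, then the second path, and back to $v_i$, is a cycle of color $i$. These $m$ cycles cover all $v_i,v_i'$ and all of $U$. Two 4-cycles $hp_th'p_t'$, one edge at $u$, and one $g$-cycle on $W$ finish the cover, with $m+2+1+1=r$ cycles.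

So the loss occurs at one place: two vertices that both see *all four* components of color $c$ let one cycle run through *two* components, covering two centers. With two blobs per cycle, $m$ cycles exhaust the $2m$ blobs of $U$. To fix this, we keep one vertex $v_c$ that sees everything in color $c$, and make the second special vertex on a color-$c$ cycle see only one component of color $c$. Such a vertex must send other colors to the rest of $H$.

## 4. Special vertices that see one component in each of four colors

The vertex set of our $K_n$ is $H\cup S$, where
$$S=\{v_i,z_i:i\in\mathbb Z_m\}\cup\{p_0,p_0',p_1,p_1',u\},\qquad |S|=2m+5=2r-3 .$$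
The elements of $S$ are called *specials*. Given $n$, the numbers $M$ and $\rho$ are defined by $n-|S|=218mM+\rho$ with $0\le\rho<218m$; for $r$ fixed, $M\to\infty$ as $n\to\infty$.

The edges between $S$ and $H$ are colored as follows. All edges from $v_i$ to $H$ have color $i$; all edges from $p_t$ and $p_t'$ to $H$ have color $e_t$; all edges from $u$ to $H$ have color $d$. From $z_i$:

* to $B_{j,0}$: color $i$ if $j\ne i$, and $d$ if $j=i$;
* to $B_{j,1}$: color $i+1$ if $j\ne i+1$, and $d$ if $j=i+1$;
* to $A_{j,1}$: color $i+2$ if $j\neq i+2$, and $d$ if $j=i+2$;
* to $A_{j,0}$: color $i+3$ if $j\ne i+3$, and $d$ if $j=i+3$.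

To see why, compare with (1). In color $i$, the vertex $z_i$ sees exactly the rim of $P_{i,0}$. In color $i+1$ it sees exactly the rim of $P_{i+1,1}$, in color $i+2$ the rim of $Q_{i+2,0}$, and in color $i+3$ the rim of $Q_{i+3,1}$. The four left-over blobs get color $d$. If, for instance, $z_i$ sent color $i$ to $B_{i,0}$ as well, it would see the center of $Q_{i,0}$, a second component of color $i$.

Reading this from the side of a color $c\in\mathbb Z_m$: the specials other than $v_c$ having color-$c$ edges to $H$ are exactly the four vertices below, distinct because $m\ge 4$, and the color-$c$ neighbors of each in $H$ form the rim of the one component named: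
$$z_c\to P_{c,0},\qquad z_{c-1}\to P_{c,1},\qquad z_{c-2}\to Q_{c,0},\qquad z_{c-3}\to Q_{c,1}. \tag{2}$$
We call each of these $z$ the vertex *assigned* to its component.

Every vertex of $H$ has a $d$-edge to exactly one $z$: the blobs $B_{j,0},B_{j,1},A_{j,1},A_{j,0}$ are joined in $d$ to $z_j,z_{j-1},z_{j-2},z_{j-3}$ respectively. No edge between $S$ and $H$ has color $g$.

**Example.** For $m=5$, the vertex $z_0$ sends color $0$ to $B_{1,0},B_{2,0},B_{3,0},B_{4,0}$; color $1$ to the blobs $B_{j,1}$ with $j\ne1$; color $2$ to the blobs $A_{j,1}$ with $j\ne2$; color $3$ to the blobs $A_{j,0}$ with $j\neq 3$; and color $d$ to $B_{0,0},B_{1,1},A_{2,1},A_{3,0}$. It sends no color $4$ to $H$.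

## 5. Edges among the specials

The coloring inside $S$ has two duties. Put $T_c=\{v_c,z_c\}$.

First, a special that does not see $H$ in color $c$ should lie on no color-$c$ cycle of length at least $3$. As in the twin example, we arrange that its color-$c$ degree is at most $1$.

Second, the vertices $z_{c-1},z_{c-2},z_{c-3}$ do see $H$ in color $c$, so degrees do not exclude them. They must not be joined in color $c$ to $z_c$ or to each other; otherwise two components of color $c$ would be linked without using $v_c$. This forces a preferred direction between certain indices. Write
$$i\rhd j\quad\text{if } i-j\in\{1,2,3\}\pmod m .$$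
So $c\rhd j$ means that $z_j$ is one of $z_{c-1},z_{c-2},z_{c-3}$, and then $z_cz_j$ must avoid color $c$. Call $\{i,j\}$ a *conflict pair* if $i\rhd j$ and $j\rhd i$.

The edges inside $S$ are colored by the following rules.

* The edge $v_cz_c$ has color $c$, the edge $p_tp_t'$ has color $e_t$, and all edges at $u$ have color $d$.
* Let $i\ne j$ not be a conflict pair. One of them is *upper*: $i$ if $i\rhd j$, $j$ if $j\rhd i$, and an arbitrarily chosen one if neither holds. With $i$ upper, $v_iz_j$ and $z_iv_j$ get color $i$, and $v_iv_j$ and $z_iz_j$ get color $j$.
* Let $\{i,j\}$ be a conflict pair. Then $v_iz_j$ gets color $i$, $v_jz_i$ gets color $j$, $v_iv_j$ gets color $i$ or $j$ arbitrarily, and $z_iz_j$ is *exceptional*; its color is given below.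
* $v_cp_t$ and $z_cp_t'$ get color $c$; $v_cp_t'$ and $z_cp_t$ get color $e_t$. Single exception, for $m=5$ only: $z_0p_0$ gets color $g$.
* $p_0p_1$ and $p_0'p_1'$ get color $e_0$; $p_0p_1'$ and $p_0'p_1$ get color $e_1$.

A conflict pair needs $k+k'\equiv0\pmod m$ with $k,k'\in\{1,2,3\}$. Since $2\le k+k'\le6$, there are none for $m\ge7$. For $m=6$ we need $k=k'=3$, so the conflict pairs are the three disjoint pairs $\{i,i+3\}$; the exceptional edges $z_iz_{i+3}$ get color $g$. For $m=5$ we need $\{k,k'\}=\{2,3\}$, so the conflict pairs are the five pairs $\{i,i+2\}$ (for example, $0-2=3$ and $2-0=2$). The exceptional edges then form the 5-cycle $z_0z_2z_4z_1z_3z_0$. We give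
$$z_0z_2,\quad z_2z_4,\quad z_4z_1,\quad z_1z_3\quad\text{color } g,\qquad z_3z_0\quad\text{color } e_0 .$$

The case $m=5$ needs this care: with all five edges in $g$ there would be a $g$-cycle containing five specials. With $z_3z_0$ in $e_0$, the rule for $z_cp_0$ would create the $e_0$-triangle $z_0z_3p_0$, so we recolor $z_0p_0$ with $g$. The $g$-edges inside $S$ then form the path $p_0z_0z_2z_4z_1z_3$.

Every edge of $K_n$ has now received a color.

## 6. The monochromatic cycles of length at least 3

We use repeatedly that a vertex of degree at most $1$ in a color class lies on no cycle of length at least $3$ of that color.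

**Lemma 3.** Let $C$ be a monochromatic cycle of length at least $3$.

1. *Color $c\in\mathbb Z_m$* (an "X-cycle"). Then $C\subseteq\{v_c,z\}\cup D$, where $D\in\{P_{c,0},P_{c,1},Q_{c,0},Q_{c,1}\}$ and $z$ is assigned to $D$ in (2). So $C$ has at most $2$ specials. If $D=P_{c,a}$ ("type P"), then $|C\cap U|\le 50M$ and $|C\cap W|\le 50M+2$. If $D=Q_{c,b}$ ("type Q"), then $C\cap W\subseteq B_{c,b}$, $|C\cap W|\le59M+K$ and $|C\cap U|\le 59M+K+2$.
2. *Color $e_t$.* The only specials possibly in $C$ are $p_t,p_t'$. The cycle $C$ meets at most two components $A_{i,a}\cup B_{i,a+t}$ of color $e_t$ in $H$, and in each of them it contains at most $50M$ vertices of $U$ and at most $50M+2$ vertices of $W$.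
3. *Color $d$.* $C$ has at most $2$ specials and at most $2$ vertices of $H$.
4. *Color $g$.* $C\subseteq U$ or $C\subseteq W$.

The type in part 1 is well defined: $C$ has at least three vertices, at most two of them special, so it meets $D$, and the four possible sets $D$ are disjoint.

**Proof of part 1.** Put $\Gamma_c=\{z_{c-1},z_{c-2},z_{c-3}\}=\{z_j:c\rhd j\}$.

**Step 1.1: color-$c$ edges inside $S$ meet $T_c$.** This localizes the color inside $S$. Go through the rules. The edge $v_cz_c$ meets $T_c$. For a non-conflict pair with $i$ upper, the color-$i$ edges $v_iz_j,z_iv_j$ meet $T_i$, and the color-$j$ edges $v_iv_j,z_iz_j$ meet $T_j$. For a conflict pair, $v_iz_j$ (color $i$) contains $v_i$, $v_jz_i$ (color $j$) contains $v_j$, and $v_iv_j$, of color $i$ or $j$, meets both $T_i$ and $T_j$; the exceptional edges have color $g$ or $e_0$. The edges $v_cp_t$ and $z_cp_t'$ of color $c$ meet $T_c$. No other edge inside $S$ has a color in $\mathbb Z_m$.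

**Step 1.2: specials outside $T_c\cup\Gamma_c$ lie on no color-$c$ cycle of length at least $3$.** This removes all specials except five. Let $w\in S\setminus(T_c\cup\Gamma_c)$. By (2), $w$ has no color-$c$ edge to $H$, and by Step 1.1 its color-$c$ neighbors lie in $\{v_c,z_c\}$. We show that there is at most one.

* $w=v_j$ with $j\neq c$. If $\{c,j\}$ is a conflict pair, $v_jz_c$ has color $j$, so only $v_jv_c$ can have color $c$. If $c$ is upper, only $v_jz_c$ has color $c$, since $v_cv_j$ has color $j$. If $j$ is upper, only $v_jv_c$ has color $c$, since $v_jz_c$ has color $j$.
* $w=z_j$ with $j\ne c$ and $c\not\rhd j$. Then $\{c,j\}$ is not a conflict pair. If $j$ is upper, only $z_jz_c$ has color $c$, since $v_cz_j$ has color $j$. If $c$ is upper, only $v_cz_j$ has color $c$, since $z_cz_j$ has color $j$.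
* $w=p_t$: only $v_cp_t$ has color $c$, since $z_cp_t$ has color $e_t$ or, in the one exception, $g$. $w=p_t'$: only $z_cp_t'$, since $v_cp_t'$ has color $e_t$. $w=u$: none.

So $w$ has color-$c$ degree at most $1$, and $C\subseteq H\cup T_c\cup\Gamma_c$.

**Step 1.3: without $v_c$, the four components stay apart.** This is the step that failed for twins. Consider the color-$c$ graph on $(H\cup T_c\cup\Gamma_c)\setminus\{v_c\}=H\cup\{z_c\}\cup\Gamma_c$. Let $z_j\in\Gamma_c$, so $c\rhd j$. If $\{c,j\}$ is a conflict pair, $z_cz_j$ is exceptional and has color $g$ or $e_0$. Otherwise $c$ is upper and $z_cz_j$ has color $j$. Either way $z_cz_j$ does not have color $c$. Edges inside $\Gamma_c$ have no endpoint in $T_c$, so by Step 1.1 they do not have color $c$ either. Hence the four vertices in $\{z_c\}\cup\Gamma_c$ are pairwise not joined in color $c$, and by (2) each is joined in color $c$ to exactly the rim of its own component. The components of this graph are therefore precisely the four sets $D\cup\{z\}$.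

The set $C\setminus\{v_c\}$ induces a connected part of $C$ (a cycle with at most one vertex removed), so it lies in one set $D\cup\{z\}$. This gives $C\subseteq\{v_c,z\}\cup D$.

**Step 1.4: sizes.** Let $D=P_{c,a}$. Then $C\cap U\subseteq A_{c,a}$, so $|C\cap U|\le50M$. A vertex of $C\cap W$ lies in the rim, so both its neighbors on $C$ lie in $(A_{c,a}\cap C)\cup\{v_c,z\}$. By Observation 1, $|C\cap W|\le 50M+2$. Let $D=Q_{c,b}$. Then $C\cap W\subseteq B_{c,b}$, so $|C\cap W|\le59M+\rho\le59M+K$. A vertex of $C\cap U$ lies in the rim and has both its neighbors on $C$ in $(B_{c,b}\cap C)\cup\{v_c,z\}$, so $|C\cap U|\le59M+K+2$.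

**Proof of part 2.**

**Step 2.1: specials other than $p_t,p_t'$ are excluded.** The only specials with $e_t$-edges to $H$ are $p_t$ and $p_t'$. Every $e_t$-edge inside $S$ meets $\{p_t,p_t'\}$, except $z_3z_0$ when $m=5$ and $t=0$. Indeed the others are $p_tp_t'$, the edges $v_cp_t'$ and $z_cp_t$, and those among $p_0p_1,p_0'p_1'$ (color $e_0$) or $p_0p_1',p_0'p_1$ (color $e_1$); each of the last four contains one of $p_0,p_0'$ and one of $p_1,p_1'$.

Apart from the case $m=5$, $t=0$, each remaining special has $e_t$-degree at most $1$. The only possible neighbor of $v_c$ is $p_t'$, and of $z_c$ it is $p_t$. Each of $p_{1-t},p_{1-t}'$ has exactly one neighbor: in color $e_0$, $p_1$ is joined only to $p_0$ and $p_1'$ only to $p_0'$; in color $e_1$, $p_0$ is joined only to $p_1'$ and $p_0'$ only to $p_1$. The vertex $u$ has none.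

If $m=5$ and $t=0$, this holds for every special other than $p_0,p_0'$ except that $z_0$ and $z_3$ must be checked again. The only $e_0$-neighbor of $z_0$ is $z_3$, because $z_0p_0$ has color $g$; so $z_0$ lies on no $e_0$-cycle of length at least $3$. The $e_0$-neighbors of $z_3$ are $z_0$ and $p_0$; a cycle through $z_3$ would have to pass through $z_0$, which is impossible. In all cases $C\subseteq H\cup\{p_t,p_t'\}$.

**Step 2.2: components and sizes.** Deleting $p_t,p_t'$ from $C$ leaves at most two connected pieces, each inside one component of color $e_t$ in $H$. So $C$ meets at most two components. In a component $A_{i,a}\cup B_{i,a+t}$, there are at most $|A_{i,a}|=50M$ vertices of $C\cap U$. Every vertex of $C\cap B_{i,a+t}$ has both its neighbors on $C$ in $(A_{i,a}\cap C)\cup\{p_t,p_t'\}$, so by Observation 1 there are at most $50M+2$ of them.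

**Proof of part 3.** The goal is to see that the $d$-graph is a union of stars once $u$ is removed. The $d$-edges not at $u$ are exactly the $d$-edges between the $z_i$ and $H$, since $H$ has no $d$-edges, all $d$-edges inside $S$ are at $u$, and $v_i,p_t,p_t'$ send no $d$. Each vertex of $H$ has a $d$-edge to exactly one $z_i$. So deleting $u$ leaves disjoint stars with centers $z_i$ and leaves in $H$, together with isolated vertices. This graph has no cycle, so $u\in C$, and $C\setminus\{u\}$ is a path with at least two vertices in such a star. It has at most one special, namely $z_i$, and at most two vertices of $H$. So $C$ has at most $2$ specials and at most $2$ vertices of $H$.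

**Proof of part 4.** There are no $g$-edges between $S$ and $H$ or between $U$ and $W$. So $C$ lies in $S$, in $U$ or in $W$. The $g$-edges inside $S$ are: none if $m\ge7$, three disjoint edges if $m=6$, and the path $p_0z_0z_2z_4z_1z_3$ if $m=5$. They contain no cycle, so $C\subseteq U$ or $C\subseteq W$. $\square$

## 7. Counting specials, then counting blobs

Put $E=r(K+4)$, and assume that $n$ is so large that $4M>E$. Since $n=|S|+218mM+\rho$ with $0\le\rho<218m$, this holds for all $n\ge n_0(r)$ if we take $n_0(r)=|S|+218m\,M_0$ with $M_0$ the least positive integer satisfying $4M_0>E$. Suppose, for a contradiction, that a family $\mathcal C$ of at most $r$ monochromatic cycles covers all vertices.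

**Step 1: sort the family and count specials.** The aim is to show that at most one $g$-cycle and at most three $e$-cycles can be afforded. Split $\mathcal C$ into three parts.

* $\mathcal C_g$: members of color $g$ (edges or longer cycles) meeting $H$. As no $g$-edge leaves $U$ or $W$, each lies in $U$ or in $W$ and contains no special. Let $c=|\mathcal C_g|$; in this section $c$ is this number and no longer an index.
* $\mathcal C_e$: cycles of length at least $3$ of color $e_0$ or $e_1$. Let $x=|\mathcal C_e|$, and let $x'\le2$ be the number of colors among $e_0,e_1$ that occur in $\mathcal C_e$. By Lemma 3(2), all members of color $e_t$ together contain only $p_t,p_t'$ among the specials, so $\mathcal C_e$ covers at most $2x'$ specials in total.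
* The *rest*: single vertices, edges, $d$-cycles and X-cycles, where the last two have length at least $3$. By Lemma 3 each contains at most $2$ specials. (By Lemma 3(4), every $g$-cycle of length at least $3$ meets $H$ and so is in $\mathcal C_g$.)

All $2r-3$ specials are covered, so
$$2r-3\le 2x'+2(r-c-x),\qquad\text{that is,}\qquad c+x-x'\le\tfrac32 .$$
The left side is an integer, so $c+x-x'\le1$. Since $x'\le x$ and $x'\le 2$, we obtain
$$c\le1,\qquad x\le 3-c . \tag{3}$$

**Step 2: bound the number of X-cycles.** All edges at $u$ have color $d$, so the member containing $u$ is a vertex, an edge or a $d$-cycle. It is in the rest and is not an X-cycle. Let $\alpha,\beta$ be the numbers of X-cycles in $\mathcal C$ of type P and of type Q. Then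
$$\alpha+\beta\le r-1-c-x=m+3-c-x . \tag{4}$$
Members of the rest that are not X-cycles have at most $2$ vertices in $H$ each.

**Step 3: bound what the family covers on one side.** We collect the estimates of Lemma 3 for a side $Y\in\{U,W\}$ not met by $\mathcal C_g$. A member of $\mathcal C_e$ covers at most $100M+4$ vertices of $Y$. An X-cycle covers at most $59M+K+2$, and if it has type P it covers at most $50M+2$. Every other member covers at most $2$. There are at most $r$ members, each with an additive term of at most $K+4$, so the number of covered vertices of $Y$ is at most
$$(100x+50\alpha+59\beta)M+E . \tag{5}$$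

**Step 4: the case $c=1$.** We show that the side missed by the single $g$-member is not covered. By (3) and (4), $x\le2$ and $\alpha+\beta\le m+2-x$. The member of $\mathcal C_g$ lies in $U$ or in $W$; let $Y$ be the other side. By (5) at most
$$\bigl(100x+59(m+2-x)\bigr)M+E=(59m+118+41x)M+E\le(59m+200)M+E$$
vertices of $Y$ are covered. But $|U|=100mM$ and $|W|\ge118mM$, so $|Y|\ge100mM$, and $100m-(59m+200)=41m-200\ge5$. As $5M>E$, some vertex of $Y$ is uncovered, a contradiction.

**Step 5: the case $c=0$, $m\ge6$.** Without $g$-members meeting $H$, the larger side $W$ is not covered. By (3) and (4), $x\le3$ and $\alpha+\beta\le m+3-x$. By (5) with $Y=W$, at most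
$$\bigl(100x+59(m+3-x)\bigr)M+E=(59m+177+41x)M+E\le(59m+300)M+E$$
vertices of $W$ are covered, while $|W|\ge118mM$. For $m\ge6$ we have $118m-(59m+300)=59m-300\ge54$, a contradiction.

**Step 6: the case $c=0$, $m=5$.** Here $59m=295<300$, so the estimate of Step 5 just misses, and we look at the number and type of cycles. We have $|W|\ge590M$, $x\le3$ and $\alpha+\beta\le8-x$.

* If $x\le2$, then by (5) at most $(100x+59(8-x))M+E=(472+41x)M+E\le554M+E$ vertices of $W$ are covered. As $36M>E$, this is a contradiction.
* If $x=3$ and $\alpha\ge1$, then $\alpha+\beta\le5$ gives $50\alpha+59\beta\le50+59\cdot4=286$. By (5) at most $586M+E$ vertices of $W$ are covered. As $4M>E$, this is a contradiction.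
* If $x=3$ and $\alpha=0$, then $\beta\le5$, and (5) allows $595M+E$, which is no contradiction; we count blobs instead. By Lemma 3(1) each type-Q cycle meets $W$ inside a single blob. So at least $5$ of the $10$ blobs of $W$ meet no X-cycle. Call a pair (member of $\mathcal C_e$, component of its color in $H$ that it meets) an incidence. By Lemma 3(2) there are at most $3\cdot2=6$ incidences. The $W$-side of each component is one blob, so each incidence involves exactly one blob of $W$. Since $5\cdot2>6$, one of the $5$ blobs is involved in at most one incidence. The vertices covered in it come from at most one incidence, giving at most $50M+2$ of them, and from members of the rest that are not X-cycles, giving at most $2r$. But the blob has at least $59M$ vertices, and $9M>E\ge2r+2$, a contradiction.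

Every case is contradictory, so for every $n\ge n_0(r)$ no family of $r$ monochromatic cycles covers the vertices. This proves the first statement of Theorem 2.

**Remark (the sizes $50$ and $59$).** Suppose all blobs had the same size $L$. The same estimates would then bound the coverage by $(2x+\alpha+\beta)L$ plus a constant on a side of size $2mL$. For $c=1$ the bound is $(m+2+x)L\le(m+4)L$, which is less than $2mL$ for $m\ge5$. For $c=0$ it is $(m+3+x)L\le(m+6)L$, and this is less than $2mL$ only for $m\ge7$. Making the blobs of $W$ larger helps in the case $c=0$, because $e$-cycles and type-P cycles are still limited by the blobs of $U$. In the case $c=1$ it costs something, because a type-Q cycle can cover more than one blob's worth of $U$. The sizes $50M$ and $59M$ satisfy both demands for $m=6$, and also for $m=5$ with the help of the blob count in Step 6.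

## 8. A cover with $r+1$ cycles

It remains to cover the coloring with $r+1$ cycles, so that the minimum is exactly $r+1$. Since $U$ and $W$ are cliques in color $g$, one $g$-cycle covers $U$ and another covers $W$.

For the specials, pick two vertices $h,h'\in B_{0,0}$. Each special sends a single color to $B_{0,0}$. For $i\ne0$ the color $i$ is sent by $v_i$ and $z_i$ (the rule for $z_i$ on $B_{j,0}$, with $j=0\neq i$). The color $0\in\mathbb Z_m$ is sent by $v_0$ only. The color $d$ is sent by $u$ and by $z_0$ (the case $j=i=0$ of the same rule). The color $e_t$ is sent by $p_t$ and $p_t'$. So each of the $r-1$ colors other than $g$ is sent by at most two specials, and every special appears. If two specials $w,w'$ send the same color, the 4-cycle $hwh'w'$ is monochromatic and covers both; a single special $w$ is covered by the edge $hw$. This uses $r-1$ cycles, one for each color other than $g$.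

Together we have used $2+(r-1)=r+1$ monochromatic cycles. With Section 7, the minimum number of covering cycles for these colorings is exactly $r+1$, which completes the proof of Theorem 2. $\blacksquare$
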